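# Products of Denjoy maps on the two-torus: a conjugate of class $C^{2+s_0}$

## 1. Circle maps without periodic points

Write $T=\mathbf R/\mathbf Z$ and $R_a(x)=x+a$ on $T$. A torus map is often identified with one of its lifts, and norms of differences of maps are norms of differences of suitable lifts.

**Definition 1 (rotation number).** Let $f$ be an orientation preserving homeomorphism of $T$ with lift $\tilde f:\mathbf R\to\mathbf R$. The limit $\lim_n\tilde f^n(x)/n$ exists and does not depend on $x$; its class mod 1 is the rotation number of $f$. It is rational if and only if $f$ has a periodic point.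

**Example 1.** Let $f(x)=x+\frac12+\frac1{20}\sin^2(2\pi x)$. Its derivative $1+\frac{\pi}{10}\sin(4\pi x)$ is positive, and $0\mapsto\frac12\mapsto0$. The rotation number is $\frac12$.

**Definition 2 (conjugacy, monotone semiconjugacy).** Two homeomorphisms $F,G$ are topologically conjugate if $G=\Psi F\Psi^{-1}$ for a homeomorphism $\Psi$. A circle homeomorphism $f$ is monotonically semiconjugate to $R_\alpha$ if $\pi f=R_\alpha\pi$ for a continuous $\pi:T\to T$ with a nondecreasing lift satisfying $\tilde\pi(x+1)=\tilde\pi(x)+1$.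

In the second case $f$ has rotation number $\alpha$: $\tilde\pi(\tilde f^n(x))$ equals $\tilde\pi(x)$ plus $n$ times a constant congruent to $\alpha$, and $\tilde\pi-\mathrm{id}$ is bounded. As an example, if $f=\Psi R_\alpha\Psi^{-1}$ with $\Psi$ orientation preserving, then $\pi=\Psi^{-1}$ is a semiconjugacy. Example 3 shows one that is not injective.

**Definition 3 (Denjoy diffeomorphism).** A Denjoy circle diffeomorphism is a $C^1$ diffeomorphism of $T$ that has no periodic points and is not topologically conjugate to a rotation.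

It preserves orientation, since orientation reversing circle homeomorphisms have fixed points. Its rotation number $\alpha$ is irrational, it is monotonically semiconjugate to $R_\alpha$, and it has a unique minimal set, a Cantor set, which is the complement of the union of the wandering intervals. By Denjoy's theorem such a map is never $C^2$. We shall recognize Denjoy maps as follows.

**Criterion.** *If a $C^1$ diffeomorphism $f$ of $T$ has no periodic points and there is a nondegenerate interval $I$ whose images $f^j(I)$, $j\in\mathbf Z$, are pairwise disjoint, then $f$ is Denjoy.* Indeed, a rotation conjugate to $f$ would have no periodic points, so it would be irrational and all its orbits would be dense. The $f$-orbit of an interior point of $I$ would then return to the interior of $I$, which contradicts disjointness.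

**Example 3 (a Denjoy diffeomorphism).** Let $\alpha$ be irrational, let $x_n\in[0,1)$ represent $n\alpha$, and let $\ell_n=\ell/(n^2+4)$ for $n\in\mathbf Z$, with $\ell$ chosen so that $\sum_n\ell_n=1$. Put $a_n=\sum_{k:\,x_k<x_n}\ell_k$ and $I_n=[a_n,a_n+\ell_n]$. These intervals lie on $T$ in the cyclic order of the $x_n$. They are disjoint, because between two points of the orbit there are others. Their total length is 1, so their union has full measure and is dense. On $I_n$ let
$$\gamma_n(x)=\frac{6(\ell_{n+1}-\ell_n)}{\ell_n^3}(x-a_n)(a_n+\ell_n-x),$$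
and $\gamma_n=0$ elsewhere. Then $\int_{I_n}(1+\gamma_n)=\ell_n+(\ell_{n+1}-\ell_n)=\ell_{n+1}$ and $|\gamma_n|\le\frac32\left|\frac{\ell_{n+1}}{\ell_n}-1\right|=\frac32\cdot\frac{|2n+1|}{(n+1)^2+4}$. This tends to $0$ as $|n|\to\infty$, so $1+\sum\gamma_n$ is continuous. For $n\le-1$ we have $\gamma_n\ge0$. For $n\ge0$ the bound is less than 1, because $3(2n+1)<2((n+1)^2+4)$ means $2n^2-2n+7>0$. So $f(x)=a_1+\int_0^x(1+\sum\gamma_n)$ is a $C^1$ diffeomorphism of $T$. Since the $I_k$ carry full measure, $f(a_n)-a_1=\sum_{x_k<x_n}\ell_{k+1}$, which is the total length of the intervals attached to orbit points in the arc from $x_1$ to $x_{n+1}$. Hence $f(a_n)=a_{n+1}$ mod 1 and $f(I_n)=I_{n+1}$. The map that sends $I_n$ to $x_n$ is monotone with dense domain and dense image, so it extends to a continuous semiconjugacy from $f$ to $R_\alpha$. Thus $f$ has irrational rotation number and the wandering interval $I_0$, and it is Denjoy.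

**Definition 4 (Hölder norms).** For an integer $r\ge0$ and $0<s<1$, and a periodic function $a$ on $\mathbf R^n$, let $\|a\|_{C^{r+s}}$ be the sum of $\max_{k\le r}\|D^ka\|_\infty$ and $\sup|D^ra(\zeta)-D^ra(\zeta')|/|\zeta-\zeta'|^s$.

**Example 4.** The function $|\sin\pi x|^{1+s}$ is $C^{1+s}$ on $T$ but not $C^2$: near $0$ its derivative behaves like a constant times $|x|^s\,\mathrm{sgn}\,x$.

**Definition 5 (rational independence).** Numbers $\alpha,\beta$ are rationally independent if $1,\alpha,\beta$ are linearly independent over $\mathbf Q$.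

**Example 5.** The pair $\sqrt2,\sqrt3$ is rationally independent. If $a\sqrt2+b\sqrt3=d$ with integers $a,b,d$, squaring gives $2ab\sqrt6\in\mathbf Z$, so $ab=0$. Irrationality of $\sqrt2$ and $\sqrt3$ then gives $a=b=d=0$.

## 2. Products on $T^2$ and the second derivative

Let $f,g$ be Denjoy diffeomorphisms with rationally independent rotation numbers $\alpha,\beta$, for instance two maps from Example 3 with $\alpha=\sqrt2$ and $\beta=\sqrt3$ mod 1. The product $f\times g$ is a diffeomorphism of $T^2$, semiconjugate to the minimal translation $(x,y)\mapsto(x+\alpha,y+\beta)$. It has a Cantor minimal set, the product of the minimal sets of the factors. On the circle, two derivatives rule such behavior out. The problem, whose source is "Conformal Irregularity For Denjoy Diffeomorphisms Of The 2-Torus" (doi:10.1216/rmjm/1181072424), asks about the torus: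

*Are there Denjoy circle diffeomorphisms $f,g$ with rationally independent rotation numbers, and a $C^2$ diffeomorphism $G$ of $T^2$, such that $G$ is topologically conjugate to $f\times g$?*

The answer is yes.

**Theorem 1.** There are Denjoy circle diffeomorphisms $f,g$ with rotation numbers $\alpha,\beta$ such that $1,\alpha,\beta$ are linearly independent over $\mathbf Q$, and a $C^2$ diffeomorphism $G$ of $T^2$ topologically conjugate to $f\times g$.

**Theorem 2.** There is a universal $s_0>0$ such that every $C^{2+s_0}$-neighborhood of every translation of $T^2$ contains a $C^{2+s_0}$ diffeomorphism $G$ topologically conjugate to $f\times g$, with $f,g$ as in Theorem 1. Moreover $f,g\in C^{1+\tau}$ for all $\tau<1$.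

Theorem 2 contains Theorem 1. No claim is made about the best $s_0$ or about which pairs $(\alpha,\beta)$ occur.

## 3. Products of circle maps and smooth conjugacies are excluded

The easiest candidates for $G$ fail. First, $G=f\times g$ is not $C^2$, since its first component is $f$, which would be a $C^2$ diffeomorphism without periodic points and not conjugate to a rotation, against Denjoy's theorem.

Next, no product $G=f_1\times g_1$ of $C^2$ circle diffeomorphisms is conjugate to $f\times g$. A minimal set of $f\times g$ projects onto minimal sets of $f$ and $g$, so it lies in the product of two Cantor sets and contains no circle. Also $f\times g$ has no periodic point. If $f_1$ and $g_1$ both have periodic points, then so does $G$. If neither has, Denjoy's theorem makes $G$ conjugate to a translation; the minimal sets of a translation cover $T^2$, while those of $f\times g$ lie in the product of the Cantor sets. If, say, $f_1$ has a periodic point $x_1$ of period $m$ and $g_1$ has none, then $g_1^m$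 is conjugate to an irrational rotation, so $\bigcup_jf_1^j(x_1)\times T$ is a minimal set of $G$ containing a circle. All cases are contradictory.

Finally, the conjugacy $\Psi$ in $G=\Psi(f\times g)\Psi^{-1}$ cannot be a $C^2$ diffeomorphism, since then $f\times g$ would be $C^2$. So $G$ has to mix the coordinates through a nonsmooth $\Psi$. We obtain $\Psi$ as a $C^0$ limit of smooth maps, and $G$ as a limit of smooth maps $\Psi_n(f_n\times g_n)\Psi_n^{-1}$, where $f_n$ and $g_n$ have rational rotation numbers.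

## 4. Rational models and the inductive proposition

For a vector field $\xi$ on $T$, identified with a function, $\exp(\xi)$ is its time-one map. Fix once and for all two $C^\infty$ functions.

The function $v:\mathbf R\to[0,1]$ is 1-periodic, $v=0$ on $[-\frac14,\frac14]+\mathbf Z$, $v>0$ on $(\frac14,\frac34)+\mathbf Z$, and $v=1$ on $[\frac38,\frac58]+\mathbf Z$. Let $\varphi_v^\tau$ be its flow and $\Phi(\tau,t)=\varphi_v^\tau(t)-t$. Then $\Phi$ is 1-periodic in $t$, $\Phi(0,t)=0$, and $\Phi(\cdot,t)\equiv0$ where $v(t)=0$.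

The function $P:\mathbf R\to\mathbf R$ is nondecreasing, $P(t+1)=P(t)+1$, and $P=k+\frac12$ on $[k+\frac14,k+\frac34]$ for $k\in\mathbf Z$. Then $|P(t)-t|\le1$. Put $P_m(z)=P(mz)/m$, a map $T\to T$ with $P_m(z+\frac1m)=P_m(z)+\frac1m$.

For $q\ge1$ let $\xi_q(x)=q^{-2}v(qx)$, a $\frac1q$-periodic field on $T$.

**Example 6.** The map $R_{1/2}\exp(\xi_2)$: the field $\xi_2=\frac14v(2x)$ vanishes for $|x|\le\frac18$ and for $|x-\frac12|\le\frac18$. All these points have period 2. The other points drift upward in the moving frame and do not get through the intervals of zeros.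

**Definition 6 (datum).** A datum $\mathcal D=(p,q,p',q',c,K,L,\Psi,k,k')$ consists of integers with $q,q'\ge1$ and $\gcd(p,q)=\gcd(p',q')=\gcd(q,q')=1$, a number $c\in(0,1]$, orientation preserving $K,L\in\mathrm{Diff}^\infty(T)$, $\Psi\in\mathrm{Diff}^\infty(T^2)$, and $k,k'\in\mathbf Z$. To it we associate
$$f=KR_{p/q}\exp(c\,\xi_q)K^{-1},\qquad g=LR_{p'/q'}\exp(c\,\xi_{q'})L^{-1},\qquad G=\Psi(f\times g)\Psi^{-1},$$
$$J=\tfrac1q\big(k+[\tfrac12-\tfrac c{16},\tfrac12+\tfrac c{16}]\big),\qquad J'=\tfrac1{q'}\big(k'+[\tfrac12-\tfrac c{16},\tfrac12+\tfrac c{16}]\big).$$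

**Example 7.** For $(1,2,1,3,1,\mathrm{id},\mathrm{id},\mathrm{id},0,0)$ the map $f$ is that of Example 6 and $J=[\frac7{32},\frac9{32}]$. In general $J$ sits in the middle of an interval where $\xi_q$ is largest. The intervals $K(J)$ will shield a wandering interval.

**Proposition.** There is a universal $s_0>0$ such that for every datum $\mathcal D$, every $\varepsilon\in(0,1)$ and every $\tau<1$ there is a datum $\mathcal D_+$ (its objects carry the index $+$) with $c_+=1$ and

* (P1) $q_+,q_+'\ge\varepsilon^{-1}(q+q')$, $\frac{p_+}{q_+}=\frac pq+\frac1{qq_+}$, $\frac{p'_+}{q'_+}=\frac{p'}{q'}+\frac1{q'q'_+}$;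
* (P2) $\|f_+-f\|_{C^{1+\tau}}<\varepsilon$, $\|g_+-g\|_{C^{1+\tau}}<\varepsilon$;
* (P3) $\|G_+-G\|_{C^{2+s_0}}<\varepsilon$;
* (P4) $\Psi_+=\Psi\circ\theta$ with $\theta,\theta^{-1}$ both $\varepsilon$-close to $\mathrm{id}$ in $C^0$;
* (P5) $\sup|K_+^{-1}-K^{-1}|\le3/q$, $\sup|L_+^{-1}-L^{-1}|\le3/q'$ (suitable lifts);
* (P6) $K_+^{-1}K(J)\subset J_+$, $L_+^{-1}L(J')\subset J'_+$.

## 5. The Proposition implies both theorems

**Step 1: the sequence.** The purpose is to set up the iteration. Given a translation and a neighborhood of it, choose $p/q$ and $p'/q'$ close to its components with $\gcd(p,q)=\gcd(p',q')=\gcd(q,q')=1$ (distinct large primes $q,q'$ will do). Take $K=L=\mathrm{id}$, $\Psi=\mathrm{id}$, $k=k'=0$ and a small $c>0$. Then $G_0=R_{p/q}\exp(c\xi_q)\times R_{p'/q'}\exp(c\xi_{q'})$ is as $C^3$-close to the translation as we like. Let $\varepsilon_0$ be so small that maps $3\varepsilon_0$-close in $C^1$ to $f_0,g_0,G_0$ are diffeomorphisms and the closure of the $C^{2+s_0}$-ball of radius $\varepsilon_0$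 around $G_0$ is inside the neighborhood. Apply the Proposition inductively with $\tau_n\uparrow1$ and $\varepsilon_n\le\min(2^{-n-1}\varepsilon_0,2^{-n-2})$, with $\varepsilon_n$ also so small, depending on $\Psi_n$, that (P4) and uniform continuity of $\Psi_n$ give $d_{C^0}(\Psi_{n+1},\Psi_n)<2^{-n}$.

**Step 2: limits.** The purpose is to produce $f,g,G$ and the conjugacy. Fix $\tau<1$. For $n$ large $\tau_n\ge\tau$, the $C^{1+\tau}$ norm is bounded by a constant times the $C^{1+\tau_n}$ norm, and $\sum\varepsilon_n<\infty$. So $f_n\to f$ and $g_n\to g$ in $C^{1+\tau}$. Likewise $G_n\to G$ in $C^{2+s_0}$. As $\sum\varepsilon_n\le\varepsilon_0$, the limits are diffeomorphisms and $G$ is in the neighborhood. The $\Psi_n$ are uniformly Cauchy. So are the $\Psi_n^{-1}$, since $\Psi_{n+1}^{-1}=\theta_n^{-1}\Psi_n^{-1}$ is $\varepsilon_n$-close to $\Psi_n^{-1}$. The two limits are inverse to each other, so $\Psi_n\to\Psi$, a homeomorphism, and $G=\Psi(f\times g)\Psi^{-1}$.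

**Step 3: rotation numbers.** The purpose is to identify $\alpha,\beta$. By (P1), $q_{n+1}\ge4q_n$, so $\sum1/q_n<\infty$. By (P5) suitable lifts of $K_n^{-1}$ converge uniformly, to a nondecreasing continuous limit $\pi$ of degree one. From $K_n^{-1}f_n=R_{p_n/q_n}\exp(c_n\xi_{q_n})K_n^{-1}$ and $|\xi_{q_n}|\le q_n^{-2}\to0$ we get $\pi f=R_\alpha\pi$ with $\alpha=\lim p_n/q_n$. So $f$ has rotation number $\alpha$. Similarly $g$ has rotation number $\beta=\lim p_n'/q_n'$.

**Step 4: independence.** Let $m_1\alpha+m_2\beta=m_3$ with integers $m_i$. By (P1),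
$$0<\alpha-\frac{p_n}{q_n}=\sum_{j\ge n}\frac1{q_jq_{j+1}}\le\frac2{q_nq_{n+1}},$$
because consecutive terms decrease by a factor at least 16. The same holds for $\beta$. Hence the integer $q_nq_n'\big(m_1\frac{p_n}{q_n}+m_2\frac{p_n'}{q_n'}-m_3\big)$ has absolute value at most $2|m_1|\frac{q_n'}{q_{n+1}}+2|m_2|\frac{q_n}{q'_{n+1}}\le2(|m_1|+|m_2|)\varepsilon_n\to0$, so it vanishes for large $n$: $m_1p_nq_n'+m_2p_n'q_n=m_3q_nq_n'$. Then $q_n\mid m_1p_nq_n'$, and by coprimality $q_n\mid m_1$. As $q_n\to\infty$, $m_1=0$. Similarly $m_2=0$, and then $m_3=0$.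

**Step 5: the Denjoy property.** By Step 4 $\alpha$ is irrational, so $f$ has no periodic point. Let $I=K_0(J_0)$, a nondegenerate interval. By (P6) and induction $K_n^{-1}(I)\subset J_n$. Since $|J_n|\le\frac1{8q_n}\to0$, $\pi(I)$ is one point $x_0$. The intervals $f^j(I)\subset\pi^{-1}(x_0+j\alpha)$ are pairwise disjoint, and the criterion of Section 1 applies. The same holds for $g$. This proves Theorems 1 and 2, given the Proposition. $\blacksquare$

## 6. Four facts on Hölder norms

Here $r\ge1$ is an integer and $0<s<1$.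

(H1) $\|ab\|_{C^{r+s}}\le C\|a\|_{C^{r+s}}\|b\|_{C^{r+s}}$, by the product rule: all derivatives of order at most $r$ are bounded and $s$-Hölder.

(H2) If $Q$ is periodic and $C^{r+1}$, and $F$ is a torus map with $\|DF\|_{C^{r-1+s}}\le M$, then $\|Q\circ F\|_{C^{r+s}}\le C(M)\|Q\|_{C^{r+1}}$. In the chain rule the factors $D^iQ\circ F$, $i\le r$, are Lipschitz with constant at most $C(M)\|Q\|_{C^{r+1}}$, and the factors $D^jF$, $1\le j\le r$, are bounded in $C^s$.

(H3) Let $H$ be a fixed $C^\infty$ diffeomorphism, $F$ a fixed $C^\infty$ torus map, $\omega_n\to0$ in $C^{r+1}$ and $\eta_n\to0$ in $C^{r+s}$. Then $H(F+\omega_n)(\mathrm{id}+\eta_n)H^{-1}\to HFH^{-1}$ in $C^{r+s}$. First, for fixed smooth $Q,F$ and $\eta\to0$ in $C^{r+s}$, $Q(F+\eta)-Q(F)=\big(\int_0^1DQ(F+\varrho\eta)\,d\varrho\big)\eta\to0$ by (H1) and (H2). Next, $(F+\omega_n)(\mathrm{id}+\eta_n)-F=\omega_n\circ(\mathrm{id}+\eta_n)+\big(F(\mathrm{id}+\eta_n)-F\big)\to0$: the first summand by (H2), the second by the preceding observation. Apply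 that observation again with $Q=H$. Composition on the right with the smooth $H^{-1}$ is bounded in $C^{r+s}$.

(H4) $\|\eta\|_{C^{r+s}}\le\|\eta\|_{C^r}+C\|\eta\|_{C^r}^{1-s}\|\eta\|_{C^{r+1}}^s$, because $|D^r\eta(\zeta)-D^r\eta(\zeta')|\le\min\big(2\|D^r\eta\|_\infty,\|D^{r+1}\eta\|_\infty|\zeta-\zeta'|\big)$ and $\min(x,y)\le x^{1-s}y^s$.

## 7. One inductive step on the circle, and what it costs in $C^2$

We begin the proof of the Proposition. Fix $\mathcal D,\varepsilon,\tau$; we may take $0<\tau<1$. A single integer $N\to\infty$ is the parameter, and "for large $N$" is tacit. $C$ denotes constants that depend on $\mathcal D$ and on a scale $d$, fixed in Section 11 before $N$ and depending only on $\mathcal D,\varepsilon$, but not on $N$. $A\ge1$ is a universal integer exponent, enlarged finitely often. It comes from counting powers of $N$, with $q_+$ counted separately, so it never depends on $B:=A+1$, where the final $A$ is meant.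

This section treats $f$ alone and is the first thing one would try: a product $G_+=f_+\times g_+$. It yields everything except (P3) and (P4). At the end we see where $C^2$ is lost.

**Step 1: arithmetic.** The purpose is to choose the new rotation numbers. Let $pr\equiv-1\pmod q$ and $p'r'\equiv-1\pmod{q'}$. Since $\gcd(q,q')=1$, there is $q_+'\in[N^B,2N^B-1]$ with $q'_+\equiv r'\pmod{q'}$ and $q'_+\equiv r-1\pmod q$. Put $q_+=q'_++1\equiv r\pmod q$. Then $N^B\le q_+,q'_+\le2N^B$, $\gcd(q_+,q_+')=1$ and $\varpi:=q_+/q'_+\to1$. The numbers $p_+=(1+pq_+)/q$ and $p'_+=(1+p'q'_+)/q'$ are integers and (P1) holds. From $qp_+-pq_+=1$ we get $\gcd(p_+,q_+)=\gcd(q,q_+)=1$, and likewise for the primed numbers. Write $a=p_+/q_+$, $b=p'_+/q'_+$.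

**Step 2: opening the gates.** The set $\{x=(i+s)/q:|s|\le\frac14\}$, where $\xi_q=0$, is called the **gate**. For Example 6 it is $|x|\le\frac18$ together with $|x-\frac12|\le\frac18$. The purpose of this step is to make the model conjugate to the rotation $R_a$ by letting points pass slowly through the gate.

For $\delta>0$ the field $c\xi_q+\delta$ is positive, and $\lambda(\delta)=\big(\int_Tdx/(c\xi_q+\delta)\big)^{-1}$ is an increasing continuous bijection of $(0,\infty)$: the integral tends to $\infty$ as $\delta\to0$, since $\xi_q$ vanishes on intervals. Define $\delta$ by $\lambda(\delta)=\lambda:=\frac1{qq_+}$; then $\delta\to0$ as $N\to\infty$. Let $\kappa_0^{-1}(x)=\lambda\int_0^x\frac{dx'}{c\xi_q+\delta}$. This is a circle diffeomorphism. It commutes with $R_{1/q}$ and fixes every $j/q$. In the coordinate $\kappa_0^{-1}(x)$ the field is the constant $\lambda$. For $t\in[0,\frac1{q_+})$, to be chosen, put $\kappa_x=\kappa_0\circ R_t$. Then $\exp(c\xi_q+\delta)=\kappa_xR_\lambda\kappa_x^{-1}$, and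 as $\kappa_x$ commutes with $R_{1/q}$ and $\frac pq+\lambda=a$,
$$R_{p/q}\exp(c\xi_q+\delta)=\kappa_xR_a\kappa_x^{-1}.\tag{1}$$
The gate has measure $\frac12$ and on it $\delta/(c\xi_q+\delta)=1$, so
$$\frac\delta\lambda=\frac12+\delta\int_{\{\xi_q>0\}}\frac{dx}{c\xi_q+\delta}\longrightarrow\frac12$$
by dominated convergence. Hence $\varsigma:=\lambda/\delta<2$, $\varsigma\to2$ and $\delta\le C/q_+$. On the gate $\kappa_x^{-1}=R_{-t}\kappa_0^{-1}$ is affine with slope $\varsigma$, and for $x=(i+s)/q$, $|s|\le\frac14$,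
$$q\,\kappa_x^{-1}(x)\equiv\varsigma s+\sigma_0\pmod1,\qquad\sigma_0=-qt\to0.\tag{2}$$
So the gate fills almost the whole circle in the coordinate $z=\kappa_x^{-1}(x)$. On $J$, by contrast, $c\xi_q=cq^{-2}$, so $|\kappa_0^{-1}(J)|\le\lambda\cdot\frac c{8q}\cdot\frac{q^2}c=\frac1{8q_+}$. Aligning left endpoints, we choose $t\in[0,\frac1{q_+})$ and $k_+\in\mathbf Z$ with
$$\kappa_x^{-1}(J)\subset\tfrac1{q_+}\big(k_++[\tfrac7{16},\tfrac9{16}]\big).\tag{3}$$
In $y$ we do the same and obtain $\delta',\lambda'=\frac1{q'q'_+},\kappa_y,\varsigma',\sigma_0',t',k_+'$.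

**Step 3: cells and phases.** The purpose is to introduce a new field with $q_+$ periods so that all conjugacies stay exact. Let $\varphi^\tau$ be the flow of $q_+\xi_{q_+}=q_+^{-1}v(q_+\,\cdot)$. With $t=q_+z$ it becomes the flow of $v$, so
$$\varphi^\tau(z)=z+q_+^{-1}\Phi(\tau,q_+z),\qquad\exp(\xi_{q_+})=\varphi^{1/q_+}.$$
$\varphi^\tau$ commutes with $R_{1/q_+}$ and preserves each **cell** $C_i=[\frac i{q_+},\frac{i+1}{q_+})$, $i\in\mathbf Z/q_+$. Define the **phase** $\sigma(z)=q\,P_{q_+}(z)\in T$. For $q=1$ it is a smooth staircase equal to $(i+\frac12)/q_+$ on the middle half of $C_i$. Since $\varphi_v^\tau$ moves only points of $(\frac14,\frac34)+\mathbf Z$, within components, and $P$ is constant there, $\sigma(\varphi^\tau z)=\sigma(z)$. As $qp_+/q_+=p+\frac1{q_+}$,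
$$\sigma(z+a)=\sigma(z)+\tfrac1{q_+}\ \text{ in }T,\qquad|\sigma(z)-qz|\le q/q_+\ \text{ mod }1.$$

**Step 4: distributing the flow time.** The map $R_a\exp(\xi_{q_+})$ moves along the flow for the same time in every cell, including those outside the gate. The purpose is to replace it by a conjugate map that uses the flow only inside the gate. Fix $w_1\in C_c^\infty((-\frac7{16},\frac7{16}))$, $w_1\ge0$, $\int w_1=1$, and put $\alpha_1(\sigma)=w_1(\sigma)/\sum_mw_1(\sigma+\frac m{q_+})$. The denominator divided by $q_+$ tends uniformly to 1. Hence $q_+\alpha_1$ is bounded in $C^3$ by $C$, and $\sum_m\alpha_1(\sigma+\frac m{q_+})=1$. As its support lies in $(-\frac7{16},\frac7{16})$, $\alpha_1$ descends to $T$, using representatives in $(-\frac12,\frac12]$. Put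
$$E_1(z)=\varphi^{\alpha_1(\sigma(z))}(z).$$
This is a smooth diffeomorphism; since $\sigma$ is invariant under the flow, the inverse is $\varphi^{-\alpha_1(\sigma)}$.

On the part of $C_i$ where $v(q_+z)\ne0$, $\sigma$ equals $\sigma_i=q\frac{i+1/2}{q_+}$, so $E_1=\varphi^{\alpha_1(\sigma_i)}$ on all of $C_i$. As $\gcd(q,q_+)=1$, the $\sigma_i$ run once through a coset of $\frac1{q_+}\mathbf Z/\mathbf Z$, and $\sum_i\alpha_1(\sigma_i)=1$. As $\gcd(p_+,q_+)=1$, the recursion $U_1(i+p_+)+\alpha_1(\sigma_i)=U_1(i)+\frac1{q_+}$ runs through all of $\mathbf Z/q_+$ once, and its increments add up to $1-1=0$. So there is a unique solution with $U_1(k_+)=0$. Let $c_1=\varphi^{U_1(i)}$ on $C_i$. It is smooth because $v(q_+\,\cdot)$ vanishes near the ends of the cells. It preserves each cell and is the identity on $C_{k_+}$. On $C_i$,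
$$c_1R_aE_1=R_a\varphi^{U_1(i+p_+)+\alpha_1(\sigma_i)}=R_a\varphi^{1/q_+}\varphi^{U_1(i)},\qquad\text{that is,}\qquad c_1R_aE_1=R_a\exp(\xi_{q_+})c_1.\tag{4}$$
In $y$ we define $\varphi'^\tau$ (the flow of $q'_+\xi_{q'_+}$), $\sigma'(w)=q'P_{q'_+}(w)$, $\alpha_1'$, $E_1'$ and $c_1'$ in the same way. The phase satisfies $\sigma'(\varphi'^\tau w)=\sigma'(w)$, $\sigma'(w+b)=\sigma'(w)+\frac1{q_+'}$ and $|\sigma'(w)-q'w|\le q'/q_+'$ mod 1.

**Step 5: the new circle maps; (P5), (P6), (P2).** Put $c_+=1$, $K_+=K\kappa_xc_1^{-1}$ and $L_+=L\kappa_yc_1'^{-1}$. By (4),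
$$f_+=K_+R_a\exp(\xi_{q_+})K_+^{-1}=K\kappa_xR_aE_1\kappa_x^{-1}K^{-1}.$$

For (P5): $K_+^{-1}K=c_1R_{-t}\kappa_0^{-1}$. Here $\kappa_0^{-1}$ fixes all $j/q$, so it moves points by at most $\frac1q$; moreover $t<\frac1{q_+}$, and $c_1$ preserves cells. The displacement is at most $\frac1q+\frac2{q_+}\le\frac3q$. For (P6): by (3), $\kappa_x^{-1}(J)\subset J_+\subset C_{k_+}$, where $c_1=\mathrm{id}$; recall $c_+=1$.

For (P2), write $f_+=K\,(R_{p/q}\exp(c\xi_q+\delta))\,(\mathrm{id}+e)\,K^{-1}$ with $\mathrm{id}+e=\kappa_xE_1\kappa_x^{-1}$, by (1). If $E_1$ moves $z$, the phase has a representative with $|\sigma(z)|<\frac7{16}$, so on the whole cell of $z$ the number $qz$ is within $\frac7{16}+\frac{2q}{q_+}$ of $0$ mod 1. By (2) and $\varsigma\to2$, the image of the gate under $q\kappa_x^{-1}$ contains all numbers within $\frac\varsigma4-|\sigma_0|\to\frac12$ of $0$ mod 1. So the cell lies in $\kappa_x^{-1}(\text{gate})$, where $\kappa_x$ is affine with slope $\varsigma^{-1}$. Hence, with $z=\kappa_x^{-1}(x)$,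 wherever $e\ne0$ we have $e(x)=\varsigma^{-1}q_+^{-1}\Phi(\alpha_1(\sigma(z)),q_+z)$, and there $v(q_+z)\ne0$, so $\alpha_1(\sigma(z))=O(1/q_+)$ is locally constant. The open sets $\{e\ne0\}$ and $\mathrm{int}\{e=0\}$ have dense union, and $|\partial_t^j\Phi(\tau,t)|\le C\tau$ because $\Phi(0,\cdot)=0$. Thus
$$e=O(q_+^{-2}),\qquad e'=\Phi_t=O(q_+^{-1}),\qquad e''=\varsigma q_+\Phi_{tt}(\alpha_1(\sigma(z)),q_+z)=O(1).\tag{5}$$
By (H4), $\|e\|_{C^{1+\tau}}\to0$. As $R_{p/q}\exp(c\xi_q+\delta)\to R_{p/q}\exp(c\xi_q)$ in $C^\infty$, (H3) with $r=1$ gives $f_+\to f$ in $C^{1+\tau}$. The argument for $g_+$ is the same.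

**Step 6: the obstruction in $C^2$.** In (5), $e''$ is bounded but not small, and no other choice of weights would help. Let
$$c_v=\inf_{0<\tau\le1}\tau^{-1}\sup_t|\Phi_{tt}(\tau,t)|.$$
The function $\tau^{-1}\Phi_{tt}(\tau,t)$ extends continuously to $\tau=0$ by $v''(t)$. For $\tau>0$, $\Phi(\tau,\cdot)$ is periodic and not constant, so $\Phi_{tt}(\tau,\cdot)\not\equiv0$. So the supremum over $t$ is continuous and positive on $[0,1]$, and $c_v>0$. Among $q_+$ nonnegative weights with sum 1 one is at least $1/q_+$. In its cell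
$$\sup|e''|\ge\varsigma q_+\cdot c_v\cdot\tfrac1{q_+}\ge c_v.\tag{6}$$
For $K=\mathrm{id}$ this is a lower bound for $\|f_+-f\|_{C^2}$: on the support of $e$, well inside the gate, $f_+(x)=x+\frac pq+\delta+e(x)$ and $f(x)=x+\frac pq$. One step costs a fixed amount in $C^2$, and Denjoy's theorem says that this cannot be repaired on the circle.

## 8. How a conjugacy changes second derivatives: folded tubes

On $T^2$ one may let the flow time for the first coordinate depend on both phases. By itself this gains nothing: along an orbit there are still at most $q_+$ visits to the gate with times adding up to 1, so one time is at least $1/q_+$, and $\partial_x^2$ of the displacement is again at least $c_v$. The gain comes from conjugating. Let $\Delta=(\Delta^1,0)$ be a small displacement whose only large second derivative is $\Delta^1_{xx}$, and let $h$ be a diffeomorphism with inverse $u$. Then $h(\mathrm{id}+\Delta)h^{-1}-\mathrm{id}\approx Dh(u)\,\Delta\circ u$, and the main part of its second derivative is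
$$\partial_xh(u)\;\Delta^1_{xx}(u)\;du_1\otimes du_1 .$$
So the cost is multiplied by $|\partial_xh|\,|\nabla u_1|^2$. For $h(x,y)=(mx,y)$ this factor is $m\cdot m^{-2}=\frac1m$: stretching in $x$ helps. But $h$ must be $C^0$-close to the identity, so a horizontal segment can only become long by folding.

The plain fold $h(X,Y)=(X,\vartheta Y+\psi(X))$ with $u=\psi'$ makes things worse: $|\partial_Xh|=\sqrt{1+u^2}$ but $(h^{-1})_1=X$, so the factor is $\sqrt{1+u^2}\ge1$. In general the first row of $(Dh)^{-1}$ has norm $|\partial_Yh|/|\det Dh|\ge1/|\partial_Xh|$, with equality exactly when $\partial_Xh\perp\partial_Yh$. So after squeezing the box to a thin strip one has to tilt the strip so that vertical segments go to segments perpendicular to the folded curve: $\partial_Yh$ must be parallel to $(-u,1)$. Then the factor becomes about $1/\sqrt{1+u^2}$. At the turning points of the fold, where $u=0$, nothing is gained; we shall use little flow time there.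

Fix $\chi\in C_c^\infty((-1,1))$, even, $0\le\chi\le1$, $\chi=1$ on $[-\frac{19}{20},\frac{19}{20}]$, nonincreasing on $[0,1)$. Put $A_0=1/(2\|\chi'\|_\infty)\le1$.

**Lemma 1.** For all large integers $N$ there is a $C^\infty$ diffeomorphism $h_N$ of $\mathbf R^2$, equal to the identity off a fixed compact subset of $(-1,1)^2$, such that $\|h_N^{\pm1}\|_{C^4}\le CN^A$ on $[-1,1]^2$ with universal $C,A$, and at all points of the core $|X|,|Y|\le\frac{14}{15}$
$$\mu:=|\partial_Xh_N|\cdot\big|\nabla\big((h_N^{-1})_1\big)\circ h_N\big|^2\le\frac{20}{\sqrt{1+A_0^2N^2\cos^2(NX)}}.\tag{7}$$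

*Proof.* Let $\psi(X)=A_0\chi(X)\sin(NX)$, $\ell=\psi'/(1+\psi'^2)$, $\vartheta=N^{-5}$, $\rho_N=N^{-3}$, and $h_N=\mathsf F\circ\mathsf T\circ\mathsf Q$ (squeeze, tilt, fold) with
$$\mathsf Q(X,Y)=\big(X,Y(1-(1-\vartheta)\chi(X)\chi(Y))\big),\quad\mathsf T(X,Y)=\big(X-\ell(X)Y\chi(Y/\rho_N),Y\big),\quad\mathsf F(X,Y)=(X,Y+\chi(Y)\psi(X)).$$

**Step 1: these are diffeomorphisms.** Each map moves one coordinate only, so it suffices to bound one derivative from below. For $\mathsf Q$ the $Y$-derivative of the second component is $1-(1-\vartheta)\chi(X)(\chi(Y)+Y\chi'(Y))\ge\vartheta$, because $Y\chi'(Y)\le0$. For $\mathsf T$: the derivative of $t/(1+t^2)$ has absolute value at most 1, so $|\ell'|\le|\psi''|\le CN^2$. As $|Y\chi(Y/\rho_N)|\le\rho_N$, the $X$-derivative of the first component is at least $1-CN^2\rho_N\ge\frac12$. For $\mathsf F$: $1+\chi'(Y)\psi(X)\ge1-\|\chi'\|_\infty A_0=\frac12$. All three maps are the identity off $\mathrm{supp}\,\chi\times\mathrm{supp}\,\chi$, so they are diffeomorphisms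 of $\mathbf R^2$.

**Step 2: polynomial bounds.** The functions $\psi$, $\chi(\cdot/\rho_N)$ and $\ell$ have $C^4$ norms polynomially bounded in $N$; for $\ell$ note that $t\mapsto t/(1+t^2)$ has bounded derivatives. Hence so has $h_N$. Also $\det Dh_N\ge\vartheta\cdot\frac12\cdot\frac12=\frac14N^{-5}$. Since $D(h_N^{-1})=\big((\det Dh_N)^{-1}\mathrm{adj}\,Dh_N\big)\circ h_N^{-1}$, repeated differentiation expresses $D^k(h_N^{-1})$, $k\le4$, as a polynomial in $(\det Dh_N)^{-1}$ and the $D^jh_N$, $j\le k$, evaluated at $h_N^{-1}$. So $h_N^{-1}$ is polynomially bounded too.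

**Step 3: the map on the core.** The purpose is an explicit formula. For $|X|,|Y|\le\frac{14}{15}$, and slightly beyond, $\mathsf Q(X,Y)=(X,\vartheta Y)$. Since $\vartheta\le\frac{19}{20}\rho_N$, $\mathsf T$ sends this to $(\tilde X,\vartheta Y)$ with $\tilde X=X-\ell(X)\vartheta Y$. As $|\ell|\le\frac12$, $|\tilde X-X|\le N^{-5}$ and $|\tilde X|<\frac{19}{20}$. Hence $h_N=(\tilde X,\vartheta Y+\psi(\tilde X))$, with $\psi=A_0\sin(N\,\cdot)$ near $X$ and $\tilde X$. Put $u=\psi'(X)=A_0N\cos NX$ and $\tilde u=\psi'(\tilde X)$; then $|u-\tilde u|\le N^2N^{-5}=N^{-3}$. Differentiating,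
$$\partial_Xh_N=(1-\vartheta Y\ell')(1,\tilde u),\qquad\partial_Yh_N=\vartheta(-\ell,1-\ell\tilde u),\qquad\det Dh_N=\vartheta(1-\vartheta Y\ell'),\qquad|\vartheta Y\ell'|\le\tfrac12.$$

**Step 4: the factor.** The first row of $(Dh_N)^{-1}$ has norm $|\partial_Yh_N|/|\det Dh_N|$. Hence
$$\mu=\frac{\sqrt{1+\tilde u^2}}{1-\vartheta Y\ell'}\big(\ell^2+(1-\ell\tilde u)^2\big)\le2\sqrt{1+\tilde u^2}\,\big(\ell^2+(1-\ell\tilde u)^2\big).$$
Here $\ell=\frac u{1+u^2}$, so $\ell^2\le\frac1{1+u^2}$ and $1-\ell\tilde u=\frac1{1+u^2}+\ell(u-\tilde u)$. The bracket is at most $\frac1{1+u^2}+\frac2{(1+u^2)^2}+2\ell^2N^{-6}\le\frac3{1+u^2}+2N^{-6}\le\frac5{1+u^2}$, since $1+u^2\le2N^2\le N^6$. Also $\sqrt{1+\tilde u^2}\le\sqrt{1+u^2}+|\tilde u-u|\le2\sqrt{1+u^2}$. Thus $\mu\le20/\sqrt{1+u^2}$. $\square$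

If the flow time is weighted by $\cos^2(NX)$, the cost becomes at most $\cos^2(NX)\cdot20\,(1+A_0^2N^2\cos^2NX)^{-1/2}\le20/(A_0N)$. Two things remain: to install such folds so that every orbit meets them often enough, and to keep the conjugacy to a product exact.

## 9. Boxes in the gates

Put $H=\Psi\circ(K\times L)$, $\boldsymbol\kappa=\kappa_x\times\kappa_y$, $R=R_a\times R_b$ and
$$T_\delta=R_{p/q}\exp(c\xi_q+\delta)\times R_{p'/q'}\exp(c\xi_{q'}+\delta')=\boldsymbol\kappa R\boldsymbol\kappa^{-1},\qquad T_0=R_{p/q}\exp(c\xi_q)\times R_{p'/q'}\exp(c\xi_{q'}).$$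
So $G=HT_0H^{-1}$, and $T_\delta\to T_0$ in $C^\infty$.

**Step 1: the boxes.** Let $\Gamma=\{((i+s)/q,(i'+s')/q'):|s|,|s'|<\frac14\}$. Let $d=\frac3{16n_0}$ with an integer $n_0\ge6$, so $d\le\frac1{32}$, and let $\rho=0.45\,d$. The $X$-centers are the points $(s,s')=(\pm\frac18,md)$ and the $Y$-centers are $(-\frac1{16},md)$ and $(\frac3{16},md)$, with $m\in\mathbf Z$, $|m|\le n_0$. The **boxes** are the closed squares of half-side $\rho$ around the centers. In the column $s=\frac18$ with $n_0=6$, for instance, there are 13 boxes, with centers $\frac1{32}$ apart. Boxes in one column are disjoint since $2\rho<d$. Different columns are at distance at least $\frac1{16}\ge2d$, so all boxes are disjoint. They lie in $|s|,|s'|\le\frac3{16}+\rho<\frac14$. There are separate boxes for $X$ and $Y$ because the fold of Lemma 1 reduces only the cost of displacements in one direction.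

**Step 2: the map $h$.** Near a center $(s_j,s_j')$ write $s=s_j+\rho X$, $s'=s_j'+\rho Y$. Let $h$ be the diffeomorphism of $T^2$ given in every copy $((i+s)/q,(i'+s')/q')$ of an $X$-box by $h_N$ in the coordinates $(X,Y)$, in every copy of a $Y$-box by $h_N$ with the roles of $X,Y$ interchanged, and by the identity elsewhere. It has three properties.

(h1) $h$ and $h^{-1}$ displace points by at most the diameter of a box copy, which is at most $2d$.

(h2) $hT_0h^{-1}=T_0$. Indeed $h$ commutes with $R_{1/q}\times\mathrm{id}$ and $\mathrm{id}\times R_{1/q'}$ and is supported in $\Gamma$. On $\Gamma$ the fields vanish, so $T_0=R_{p/q}\times R_{p'/q'}$ there, and $T_0(\Gamma)=\Gamma$. Off $\Gamma$, $h=\mathrm{id}$.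

(h3) $\|h^{\pm1}\|_{C^4}\le CN^A$, and on the core $|X|,|Y|\le\frac{14}{15}$ of each $X$-box copy
$$|\partial_xh|\,\big|\nabla\big((h^{-1})_1\big)\circ h\big|^2\le\frac C{\sqrt{1+A_0^2N^2\cos^2NX}}.\tag{8}$$
Indeed $h$ is $h_N$ conjugated by an affine map with linear part $\mathrm{diag}(\rho/q,\rho/q')$. This multiplies the second component of $\partial_Xh_N$ by $q/q'$ and the second component of $\nabla((h_N^{-1})_1)$ by $q'/q$, and leaves the first components unchanged. Now apply (7). The symmetric statement holds in $Y$-box copies.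

## 10. Weights that avoid the folds and still see every orbit

**Step 1: the weights before normalization.** Let $b_0\in C^\infty(\mathbf R)$ be even, $0\le b_0\le1$, positive exactly on $(-0.4,0.4)$. Put $\beta_j=b_0\big(\frac{s-s_j}d\big)b_0\big(\frac{s'-s_j'}d\big)$ and
$$W^X=\sum_{X\text{-centers}}\beta_j\cos^2\!\Big(N\frac{s-s_j}\rho\Big),\qquad W^Y=\sum_{Y\text{-centers}}\beta_j\cos^2\!\Big(N\frac{s'-s_j'}\rho\Big).$$
The $\beta_j$ have disjoint supports. As $0.4\,d=\frac89\rho$, the supports lie in $\{|X|,|Y|\le\frac89\}$ of the boxes, and in $|s|,|s'|\le0.2$. Relation (2) suggests the change of variables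
$$\tilde W^X(\sigma,\sigma')=W^X\Big(\frac{\sigma-\sigma_0}\varsigma,\frac{\sigma'-\sigma_0'}{\varsigma'}\Big).$$
Its support lies in $|\sigma|,|\sigma'|<\frac7{16}$. Periodize it with period 1 in $\sigma'$, so that it is a function on $\mathbf R\times T$, and let
$$M^X(\sigma,\sigma')=\sum_{m\in\mathbf Z}\tilde W^X\big(\sigma+\tfrac m{q_+},\sigma'+\tfrac m{q'_+}\big),$$
the total weight seen by an orbit of phases.

**Step 2: every orbit sees enough weight.** We claim that
$$M^X\ge\nu q_+\qquad\text{with }\nu=\nu(d)>0\text{ independent of }N.\tag{9}$$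
$M^X$ is invariant under the shift by $(\frac1{q_+},\frac1{q'_+})$, so we may take $|\sigma|\le1$. Let $F(\zeta)=\tilde W^X(\zeta,\sigma'+\varpi(\zeta-\sigma))$. It is supported in $|\zeta|<\frac7{16}$, $|F'|\le CN$, and $M^X(\sigma,\sigma')=\sum_mF(\sigma+\frac m{q_+})$ because $\varpi/q_+=1/q'_+$. Comparing the Riemann sum with the integral on each interval of length $1/q_+$,
$$\Big|\tfrac1{q_+}M^X-\int F\Big|\le\tfrac1{q_+}\int|F'|\le\tfrac{CN}{q_+}\to0.$$
Let $\tilde\beta_j$ be $\beta_j$ in the variables $(\sigma,\sigma')$, periodized in $\sigma'$. From $\cos^2=\frac12+\frac12\cos(2\,\cdot)$,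
$$\int F=\tfrac12\sum_j\int\tilde\beta_j(\zeta,\sigma'+\varpi(\zeta-\sigma))\,d\zeta+\tfrac12\sum_j\int\tilde\beta_j(\zeta,\sigma'+\varpi(\zeta-\sigma))\cos\!\Big(\frac{2N(\zeta-\sigma_0-\varsigma s_j)}{\varsigma\rho}\Big)d\zeta.$$
The functions $\zeta\mapsto\tilde\beta_j(\zeta,\sigma'+\varpi(\zeta-\sigma))$ have compact support and derivative at most $C$, so one integration by parts shows that the last sum is $O(1/N)$. As $(\varsigma,\varsigma',\sigma_0,\sigma_0',\varpi)\to(2,2,0,0,1)$, the first sum, with its factor $\frac12$, converges, uniformly in $|\sigma|\le1$, $\sigma'\in T$, to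
$$I(\sigma'-\sigma),\qquad I(\omega)=\tfrac12\sum_j\int\beta_j^{per}\Big(\frac\zeta2,\frac{\zeta+\omega}2\Big)d\zeta,$$
where $\beta_j^{per}$ is $\beta_j$ periodized with period $\frac12$ in $s'$. The function $I$ is continuous on $T$, and it is positive everywhere provided that for each $c_s\in\mathbf R/\frac12\mathbf Z$ the line $s'-s\equiv c_s\pmod{\frac12}$ meets $\{\sum\beta_j>0\}$.

To check this, suppose $y_0\equiv c_s+s_j\pmod{\frac12}$ for the abscissa $s_j$ of a column, and $|y_0|\le\frac3{16}=n_0d$. Choose $m$ with $|m|\le n_0$ and $\gamma=y_0-md\in[-\frac d2,\frac d2]$. The point $(s_j-\frac\gamma2,md+\frac\gamma2)$ has $s'-s=y_0-s_j\equiv c_s$, so it is on the line, and its offsets from the center $(s_j,md)$ are at most $\frac d4<0.4\,d$. The columns $s_j=\frac18$ and $s_j=-\frac18$ treat $c_s\in[-\frac5{16},\frac1{16}]$ and $c_s\in[-\frac1{16},\frac5{16}]$. The union is an interval of length $\frac58\ge\frac12$ and covers $\mathbf R/\frac12\mathbf Z$. So $\min I>0$, and $\nu=\frac12\min I$ works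 for large $N$.

For $Y$ exchange the roles of the variables: $\tilde W^Y$ is a function on $T\times\mathbf R$, periodized in $\sigma$, and $M^Y\ge\nu q_+'$ after decreasing $\nu$ if necessary. The cosine now oscillates along the integration variable $\sigma'$. The columns $-\frac1{16}$ and $\frac3{16}$ treat $c_s\in[-\frac18,\frac14]$ and $c_s\in[-\frac38,0]$, again an interval of total length $\frac58$.

**Step 3: normalized weights.** Put $\alpha^X=\tilde W^X/M^X$ on $\mathbf R\times T$ and $\alpha^Y=\tilde W^Y/M^Y$ on $T\times\mathbf R$. By shift invariance of $M^X$,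
$$\sum_{m\in\mathbf Z}\alpha^X\big(\sigma+\tfrac m{q_+},\sigma'+\tfrac m{q_+'}\big)=1\qquad\text{for all }(\sigma,\sigma')\in\mathbf R\times T,\tag{10}$$
and similarly for $\alpha^Y$ on $T\times\mathbf R$. By their supports these functions descend to $T^2$, using representatives in $(-\frac12,\frac12]$. We have $\|\tilde W^X\|_{C^3}\le CN^3$. Each sum defining $M^X$ has at most $\frac78q_++1\le q_+$ nonzero terms, so $\|M^X/q_+\|_{C^3}\le CN^3$, and with (9)
$$\|q_+\alpha^X\|_{C^3}\le CN^A,\qquad0\le q_+\alpha^X\le\nu^{-1}\tilde W^X;\tag{11}$$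
likewise for $q'_+\alpha^Y$.

## 11. The treated torus map, its exact conjugacy to a product, and (P4)

**Step 1: the map $E$.** With $\sigma=\sigma(z)$, $\sigma'=\sigma'(w)$ let
$$E(z,w)=\big(\varphi^{\alpha^X(\sigma,\sigma')}(z),\ \varphi'^{\alpha^Y(\sigma,\sigma')}(w)\big).$$
It is smooth. Since $E$ preserves both phases, changing the signs of the exponents gives the inverse.

**Step 2: $RE$ is conjugate to $R_aE_1\times R_bE_1'$.** The point is that along an orbit of phases $\alpha^X$ and $\alpha_1$ both have sum 1, so flow time is only moved along the orbit. On $\mathbf R\times T$ put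
$$\tilde U(\sigma,\sigma')=\sum_{m\ge1}\big[\alpha_1(\sigma-\tfrac m{q_+})-\alpha^X(\sigma-\tfrac m{q_+},\sigma'-\tfrac m{q'_+})\big],$$
where $\alpha_1$ and $\alpha^X$ are taken with compact support in $\sigma\in\mathbf R$. The sum is locally finite, so $\tilde U$ is smooth. It vanishes for $\sigma\le-\frac7{16}$. It vanishes for $\sigma\ge\frac7{16}$, since then the terms with $m\le0$ are zero, and the two full sums are both 1, by (10) and Step 4 of Section 7. As both partial sums lie in $[0,1]$, $|\tilde U|\le1$. Hence $\tilde U$ descends to $T^2$, and reindexing gives there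
$$\tilde U\big(\sigma+\tfrac1{q_+},\sigma'+\tfrac1{q'_+}\big)=\tilde U(\sigma,\sigma')+\alpha_1(\sigma)-\alpha^X(\sigma,\sigma').\tag{12}$$
If the representative of $\sigma+\frac1{q_+}$ wraps around at $\frac12$, all terms vanish. Construct $\tilde V$ from $\alpha_1'-\alpha^Y$ with the roles of the variables exchanged, and put
$$\tilde c(z,w)=\big(\varphi^{\tilde U(\sigma,\sigma')}(z),\varphi'^{\tilde V(\sigma,\sigma')}(w)\big),$$
a diffeomorphism with inverse $(\varphi^{-\tilde U}(z),\varphi'^{-\tilde V}(w))$. Under $RE$ the phases change by $(\frac1{q_+},\frac1{q'_+})$. By (12) the first component of $\tilde cRE$ is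
$$\varphi^{\tilde U(\sigma+1/q_+,\sigma'+1/q_+')+\alpha^X(\sigma,\sigma')}(z)+a=\varphi^{\alpha_1(\sigma)+\tilde U(\sigma,\sigma')}(z)+a,$$
which is the first component of $(R_aE_1\times R_bE_1')\tilde c$. The second component is analogous. Thus
$$RE=\tilde c^{-1}(R_aE_1\times R_bE_1')\tilde c.\tag{13}$$

**Step 3: the new datum.** With $K_+,L_+$ from Section 7 put
$$\theta=(K\times L)\,h\,\boldsymbol\kappa\,\tilde c^{-1}\boldsymbol\kappa^{-1}(K\times L)^{-1},\qquad\Psi_+=\Psi\theta.$$
By Step 5 of Section 7, $f_+\times g_+=(K\times L)\boldsymbol\kappa(R_aE_1\times R_bE_1')\boldsymbol\kappa^{-1}(K\times L)^{-1}$. Insert (13) and $R=\boldsymbol\kappa^{-1}T_\delta\boldsymbol\kappa$. With $\hat E:=\boldsymbol\kappa E\boldsymbol\kappa^{-1}$,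
$$G_+=\Psi_+(f_+\times g_+)\Psi_+^{-1}=Hh\,\boldsymbol\kappa RE\boldsymbol\kappa^{-1}h^{-1}H^{-1}=H\,(hT_\delta h^{-1})\,(h\hat Eh^{-1})\,H^{-1}.\tag{14}$$

**Step 4: (P4), and the choice of $d$.** The map $\tilde c^{\pm1}$ moves $z$ only within its cell, of length $1/q_+$, and only if the representative of the phase has $|\sigma|\le\frac7{16}$. As in the proof of (P2), the whole cell then lies in $\kappa_x^{-1}(\text{gate})$, where $\kappa_x$ is affine with slope $\varsigma^{-1}\le1$. The same holds for $w$. So $\boldsymbol\kappa\tilde c^{\pm1}\boldsymbol\kappa^{-1}$ displaces points by $O(1/q_+)$, and with (h1), $(K\times L)^{-1}\theta^{\pm1}(K\times L)$ displaces points by at most $2d+O(1/q_+)$. Fix $d$ now so small, depending on $\varepsilon$ and on the Lipschitz constants of $K,L$, that (P4) holds for large $N$.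

## 12. The $C^{2+s_0}$ estimate (P3)

**Step 1: $hT_\delta h^{-1}$ is close to $T_0$ in $C^3$.** Choose a compact neighborhood $\mathcal K'\subset\Gamma$ of the union of all box copies, invariant under the translations by $\frac1q$ in $x$ and $\frac1{q'}$ in $y$, depending only on $\mathcal D,d$. Then $T_0(\mathcal K')=\mathcal K'$, so $T_0$ preserves the complement of $\mathcal K'$, which has positive distance from the boxes. For small $\delta,\delta'$ the map $T_\delta$ therefore sends the complement of $\mathcal K'$ off the boxes, and $hT_\delta h^{-1}=T_\delta$ off $\mathcal K'$. On $\mathcal K'$, a compact part of the open set $\Gamma$, the flows move with speeds $\delta,\delta'$ for time one without leaving $\Gamma$, so $T_\delta=(R_{p/q}\times R_{p'/q'})\circ\mathrm{tr}$ with $\mathrm{tr}$ the translation by $(\delta,\delta')$. As $h^{-1}(\mathcal K')=\mathcal K'$ and $h$ commutes with $R_{p/q}\times R_{p'/q'}$, on $\mathcal K'$ we have $hT_\delta h^{-1}-T_0=h\,\mathrm{tr}\,h^{-1}-\mathrm{id}$, and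
$$h\,\mathrm{tr}\,h^{-1}-\mathrm{id}=\Big(\int_0^1Dh(\cdot+\varrho(\delta,\delta'))\,(\delta,\delta')\,d\varrho\Big)\circ h^{-1}.$$
Since $\delta,\delta'\le C/q_+$, (h3) gives
$$\|hT_\delta h^{-1}-T_0\|_{C^3}\le\|T_\delta-T_0\|_{C^3}+CN^A/q_+ .\tag{15}$$

**Step 2: where $\Delta:=\hat E-\mathrm{id}$ lives.** Let $\Delta^1\ne0$ at $(x,y)$, and let $z=\kappa_x^{-1}(x)$, $w=\kappa_y^{-1}(y)$. Then $v(q_+z)\ne0$ and $\alpha^X(\sigma(z),\sigma'(w))>0$. So there is $(s^*,s'^*)$ with $W^X(s^*,s'^*)>0$, $\sigma(z)\equiv\varsigma s^*+\sigma_0$ and $\sigma'(w)\equiv\varsigma's'^*+\sigma'_0$ mod 1. Since $|\sigma(z)-qz|\le q/q_+$ mod 1 and $|s^*|\le0.2$, (2) shows that $x=(i+s)/q$ with $|s-s^*|\le\frac q{\varsigma q_+}$; similarly for $y$. So $(x,y)$ is in a copy of an $X$-box, and with $X^*,Y^*$ the box coordinates of $(s^*,s'^*)$,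
$$|X-X^*|+|Y-Y^*|\le C/q_+,\qquad|X^*|,|Y^*|\le\tfrac89.$$
Hence $(x,y)$ lies in the core $|X|,|Y|\le\frac{14}{15}$. The cell of $z$ is in $\kappa_x^{-1}(\text{gate})$, so
$$\Delta^1(x,y)=\varsigma^{-1}q_+^{-1}\Phi(\Omega,q_+z),\qquad\Omega=\alpha^X(\sigma(z),\sigma'(w)).$$
As $v(q_+z)\ne0$, $\sigma(z)$ is locally constant: on the open set $\{\Delta^1\ne0\}$, $\Omega$ is locally a function of $w$ only. The sets $\{\Delta^1\ne0\}$ and $\mathrm{int}\{\Delta^1=0\}$ have dense union, so derivative bounds on the first of them extend by continuity.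

**Step 3: derivatives of $\Delta$.** From $\frac{d\sigma'}{dw}=q'P'(q'_+w)=O(1)$, $\frac{d^2\sigma'}{dw^2}=O(q_+)$, $\frac{d^3\sigma'}{dw^3}=O(q_+^2)$ and (11),
$$0\le\Omega\le C/q_+,\qquad|\Omega_w|\le CN^A/q_+,\qquad|\Omega_{ww}|\le CN^A,\qquad|\Omega_{www}|\le CN^Aq_+ .$$
Moreover $|\partial_t^j\Phi(\tau,t)|\le C\tau$ for $0\le\tau\le1$, $j\le3$. With $\partial_x=\varsigma\partial_z$, $\partial_y=\varsigma'\partial_w$, and $A$ enlarged where needed,
$$\Delta^1=O(q_+^{-2}),\qquad\Delta^1_x=\Phi_t=O(q_+^{-1}),\qquad\Delta^1_y=O(q_+^{-1}|\Phi_\tau\Omega_w|)=O(N^Aq_+^{-2}),$$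
$$\Delta^1_{xx}=\varsigma q_+\Phi_{tt}=O(q_+\Omega),\quad\Delta^1_{xy}=O(|\Phi_{t\tau}\Omega_w|)=O(N^A/q_+),\quad\Delta^1_{yy}=O\big(q_+^{-1}(\Omega_w^2+|\Omega_{ww}|)\big)=O(N^A/q_+),$$
$$\Delta^1_{xxx}=O(q_+^2\Omega)=O(q_+),\qquad\Delta^1_{xxy}=O(q_+|\Omega_w|)=O(N^A),\qquad\Delta^1_{xyy}=O(\Omega_w^2+|\Omega_{ww}|)=O(N^A),$$
$$\Delta^1_{yyy}=O\big(q_+^{-1}(|\Omega_w|^3+|\Omega_w\Omega_{ww}|+|\Omega_{www}|)\big)=O(N^A).$$
Finally $q_+\Omega\le\nu^{-1}W^X(s^*,s'^*)\le\nu^{-1}\cos^2(NX^*)$ and $|\cos^2NX-\cos^2NX^*|\le N|X-X^*|\le CN/q_+$. So on $\mathrm{supp}\,\Delta^1$, which lies in the $X$-cores,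
$$|\Delta^1_{xy}|+|\Delta^1_{yy}|\le\frac{CN^A}{q_+},\qquad|\Delta^1_{xx}|\le C\Big(\cos^2(NX)+\frac N{q_+}\Big).$$
The component $\Delta^2$ is supported in the cores of the $Y$-box copies and satisfies the symmetric bounds. Altogether
$$\|\Delta\|_{C^1}\le\frac{CN^A}{q_+},\qquad\|\Delta\|_{C^2}\le CN^A,\qquad\|\Delta\|_{C^3}\le C(q_++N^A).\tag{16}$$

**Step 4: $\Theta:=h\hat Eh^{-1}-\mathrm{id}$ is small in $C^2$.** This is where Lemma 1 enters. With $u=h^{-1}$,
$$\Theta=h(u+\Delta\circ u)-h(u)=\mathcal H\cdot(\Delta\circ u),\qquad\mathcal H=\int_0^1Dh(u+\varrho\,\Delta\circ u)\,d\varrho.$$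
By (h3) and (16), $|\mathcal H|+|D\mathcal H|+|D^2\mathcal H|\le CN^A$. For unit vectors $\mathbf e,\mathbf e'$,
$$\begin{aligned}D^2\Theta[\mathbf e,\mathbf e']&=D^2\mathcal H[\mathbf e,\mathbf e']\,\Delta\circ u+D\mathcal H[\mathbf e]\,D(\Delta\circ u)[\mathbf e']+D\mathcal H[\mathbf e']\,D(\Delta\circ u)[\mathbf e]\\&\quad+\mathcal H\,D\Delta(u)\,D^2u[\mathbf e,\mathbf e']+\mathcal H\,D^2\Delta(u)[Du\,\mathbf e,Du\,\mathbf e'].\end{aligned}$$
By $\|\Delta\|_{C^1}\le CN^A/q_+$ all terms except the last are $O(N^A/q_+)$ with enlarged $A$. If $u(\zeta)$ is in neither $\mathrm{supp}\,\Delta^1$ nor $\mathrm{supp}\,\Delta^2$, then $\Theta=0$ near $\zeta$. Let $u(\zeta)\in\mathrm{supp}\,\Delta^1$, which lies in an $X$-core; there $\Delta^2=0$ in a neighborhood. By Step 3,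
$$D^2\Delta(u)[Du\,\mathbf e,Du\,\mathbf e']=\Delta^1_{xx}(u)\,du_1(\mathbf e)\,du_1(\mathbf e')\,e_1+O(N^A/q_+),$$
where $e_1$ is the first basis vector. Also $\mathcal He_1=\partial_xh(u)+O(N^A|\Delta(u)|)$. So the last term equals $\partial_xh(u)\,\Delta^1_{xx}(u)\,du_1(\mathbf e)\,du_1(\mathbf e')+O(N^A/q_+)$. By (8) at the core point $u(\zeta)$ its norm is at most
$$C\Big(\cos^2NX+\frac N{q_+}\Big)\frac1{\sqrt{1+A_0^2N^2\cos^2NX}}+\frac{CN^A}{q_+}\le\frac CN+\frac{CN^A}{q_+},$$
because $\cos^2NX\,(1+A_0^2N^2\cos^2NX)^{-1/2}\le\frac1{A_0N}$. The $Y$-cores are symmetric. Together with $\|\Theta\|_{C^1}\le CN^A\|\Delta\|_{C^1}\le CN^A/q_+$ ($A$ enlarged) and $q_+\ge N^B=N^{A+1}$ this gives the first of the bounds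
$$\|\Theta\|_{C^2}\le C/N,\qquad\|\Theta\|_{C^3}\le CN^Aq_+\le CN^{A+B}.\tag{17}$$
For the second, the derivatives of $\Theta=\mathcal H\cdot(\Delta\circ u)$ of order up to 3 are polynomial in the derivatives of $h,u$ up to order 4 and in those of $\Delta$ up to order 2, which are $O(N^A)$, and linear in the third derivatives of $\Delta$, which are $O(q_++N^A)$; moreover $q_+\le2N^B$.

**Step 5: interpolation and conclusion.** The purpose is to trade the small $C^2$ norm against the polynomially large $C^3$ norm. Let $s_0=\frac1{2(1+A+B)}$. It is universal, since $A$ is. By (H4) with $r=2$ and (17),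
$$\|\Theta\|_{C^{2+s_0}}\le CN^{-1}+CN^{-(1-s_0)+s_0(A+B)}=CN^{-1}+CN^{-1/2}\to0.$$
By (15), $q_+\ge N^{A+1}$ and $T_\delta\to T_0$, we have $hT_\delta h^{-1}-T_0\to0$ in $C^3$. Apply (H3) with $r=2$, $s=s_0$ and $F=T_0$ to (14):
$$G_+=H\,(hT_\delta h^{-1})(\mathrm{id}+\Theta)\,H^{-1}\longrightarrow HT_0H^{-1}=G\qquad\text{in }C^{2+s_0}.$$
So (P3) holds for large $N$. (P1), (P2), (P5), (P6) were shown in Section 7 and (P4) in Section 11, all for large $N$. This proves the Proposition, and with Section 5 it proves Theorems 1 and 2. $\blacksquare$
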